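\title{Topologies generated by continuous weak selections need not be weakly orderable}

\begin{abstract}
A weak selection $\psi$ on a set $X$ chooses one point from each two-point subset of $X$. Like a linear order, it generates a topology $\tau_\psi$ by means of its open rays. We construct in ZFC a weak selection $\psi$ that is continuous with respect to $\tau_\psi$ and for which no linear order on $X$ has its order topology contained in $\tau_\psi$. The space $(X,\tau_\psi)$ can be taken to be a separable, first countable, locally compact Moore space with a base of clopen sets, but it cannot be taken countable. We also characterize the spaces that embed in some $(Y,\tau_\varphi)$ with $\varphi$ continuous with respect to $\tau_\varphi$.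
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a set and $[X]^2=\{\{x,y\}:x,y\in X,\ x\neq y\}$. A \emph{weak selection} on $X$ is a function $\psi\colon[X]^2\to X$ with $\psi(\{x,y\})\in\{x,y\}$ for every pair. For $x\ne y$ we write $x\lhd_\psi y$, or simply $x\lhd y$, if $\psi(\{x,y\})=x$. Exactly one of $x\lhd y$ and $y\lhd x$ holds for distinct points, and $x\lhd x$ never holds. A relation with these properties is a \emph{tournament}, and we define weak selections by specifying their tournaments. A tournament is a linear order without transitivity, and as for linear orders we consider the \emph{$\psi$-rays}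
\[
(x,\rightarrow)_\psi=\{z\in X: x\lhd z\},\qquad (\leftarrow,x)_\psi=\{z\in X: z\lhd x\}\qquad(x\in X)
\]
and the topology $\tau_\psi$ on $X$ that has them as a subbase.

For $U,V\subseteq X$ write $U\lhd V$ if $u\lhd v$ for all $u\in U$ and $v\in V$; this forces $U\cap V=\emptyset$. Let $\tau$ be a topology on $X$. We call $\psi$ \emph{$\tau$-continuous} if
\begin{itemize}
\item[(C)] whenever $x\lhd y$, there are $\tau$-open sets $U\ni x$ and $V\ni y$ with $U\lhd V$.
\end{itemize}
This is continuity of $\psi$ as a map from $[X]^2$, with the Vietoris topology, to $(X,\tau)$; the precise statement is Lemma~\ref{lem:basic}(c). Finally, $(X,\tau)$ is \emph{weakly orderable} if there is a linear order on $X$ whose open-interval topology is contained in $\tau$, that is, whose open rays are $\tau$-open.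

The model case is $\psi=\min$ for a linear order $<$. Then $\lhd$ is $<$, and $\tau_\psi$ is the order topology. Moreover $\min$ is $\tau_\psi$-continuous: if $x<z<y$ for some $z$, then $(\leftarrow,z)\lhd(z,\rightarrow)$, and if no point lies between $x$ and $y$, then $(\leftarrow,y)\lhd(x,\rightarrow)$. Condition (C) survives when $\tau$ is refined, so every weakly orderable space has a continuous weak selection. One may ask for a converse. Every topology that makes $\psi$ continuous contains $\tau_\psi$ (Lemma~\ref{lem:basic}(b)). So if $\psi$ is $\tau_\psi$-continuous, then $\tau_\psi$ is the smallest topology that makes $\psi$ continuous, and $(X,\tau_\psi)$ stands to the tournament exactly as an ordered space stands to its order. The following is Question~5.5 of \cite{UNAM}.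

\begin{quote}
\emph{Let $\psi$ be a $\tau_\psi$-continuous weak selection on $X$. Is $(X,\tau_\psi)$ weakly orderable?}
\end{quote}

The required order need not be $\lhd$. On $\mathbb Z_3$ the cyclic tournament $i\lhd i+1$ is not transitive, but $\tau_\psi$ is discrete because $(i,\rightarrow)_\psi=\{i+1\}$, and any linear order on $\mathbb Z_3$ will do. The answer is also positive for every countable $X$, as we show below. These cases suggest that failures of transitivity can always be repaired by reordering. They cannot.

\begin{theorem}\label{thm:main}
There are a set $Y$ and a weak selection $\varphi$ on $Y$ such that $\varphi$ is $\tau_\varphi$-continuous and $(Y,\tau_\varphi)$ is not weakly orderable.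
\end{theorem}

\begin{theorem}\label{thm:sub}
For a topological space $(X,\tau)$ the following are equivalent.
\begin{itemize}
\item[(i)] $X$ embeds in some space $(Y,\tau_\varphi)$, where $\varphi$ is a $\tau_\varphi$-continuous weak selection on $Y$.
\item[(ii)] $X$ embeds as a clopen subspace of such a space.
\item[(iii)] $X$ has a $\tau$-continuous weak selection $\psi$ such that $\tau_\psi$ together with the $\tau$-clopen sets is a subbase of $\tau$.
\end{itemize}
In particular, every space with a base of clopen sets and a continuous weak selection embeds in this way.
\end{theorem}

Recall that a \emph{Moore space} is a regular $T_1$ space with a \emph{development}: a sequence $(\mathcal G_n)_{n\in\omega}$ of open covers such that for every point $x$ and every open $U\ni x$ there is $n$ for which all members of $\mathcal G_n$ containing $x$ lie in $U$.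

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] In Theorem~\ref{thm:main} the space can be taken separable, first countable, locally compact, Hausdorff, with a base of clopen sets, and Moore.
\item[(b)] If $Y$ is countable and $\psi$ is a $\tau_\psi$-continuous weak selection on $Y$, then $(Y,\tau_\psi)$ is weakly orderable.
\end{itemize}
\end{theorem}

All proofs are in ZFC. The counterexamples use only the Baire category theorem, and the countable case uses Urysohn's metrization theorem.

A counterexample has to defeat every linear order on its underlying set. It is enough to defeat every linear order on one countable subset $N$, and there are at most $2^{\aleph_0}$ of those. An order on $N$ is defeated by adding limits to one or two sequences in $N$ that the order arranges badly (Section~\ref{sec:seq}). The limits must be added so that a fixed tournament on $N$ extends continuously to them. The heart of the paper is Lemma~\ref{lem:dichotomy}: for a suitable tournament on $\omega$, every linear order admits sequences that are bad for the order and good for the tournament. Doing this along the branches of the binary tree, one order per branch, gives a space $X$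 that has a continuous weak selection and a clopen base and is not weakly orderable (Section~\ref{sec:X}). It remains to enlarge $X$ so that the selection generates the topology. This is done with isolated points in Section~\ref{sec:embed} and, keeping separability, with three auxiliary trees in Section~\ref{sec:sep}.

\section{Basic facts and the countable case}\label{sec:basic}

The \emph{Vietoris topology} on $[X]^2$ induced by $\tau$ has as a subbase the sets $\{S:S\subseteq W\}$ and $\{S:S\cap W\neq\emptyset\}$ with $W\in\tau$.

\begin{lemma}\label{lem:basic}
Let $\psi$ be a weak selection and $\tau$ a topology on $X$.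
\begin{itemize}
\item[(a)] $\tau_\psi$ is Hausdorff. In particular, removing a finite set from a $\tau_\psi$-open set leaves a $\tau_\psi$-open set.
\item[(b)] If $\psi$ is $\tau$-continuous, then $\tau_\psi\subseteq\tau$.
\item[(c)] If $\tau$ is Hausdorff, then $\psi$ is $\tau$-continuous if and only if $\psi\colon[X]^2\to(X,\tau)$ is continuous for the Vietoris topology.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $x\lhd y$. If $x\lhd z\lhd y$ for some $z$, then $(\leftarrow,z)_\psi\ni x$ and $(z,\rightarrow)_\psi\ni y$ are disjoint. If there is no such $z$, then $(\leftarrow,y)_\psi\ni x$ and $(x,\rightarrow)_\psi\ni y$ are disjoint.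

(b) If $y\in(x,\rightarrow)_\psi$ and $U,V$ are as in (C), then $y\in V\subseteq(x,\rightarrow)_\psi$. If $x\in(\leftarrow,y)_\psi$, then $x\in U\subseteq(\leftarrow,y)_\psi$.

(c) Assume (C). Let $x\lhd y$, let $W\ni x$ be open, and take $U,V$ as in (C). The pairs that meet both $U\cap W$ and $V$ form a Vietoris neighborhood of $\{x,y\}$. Since $U\cap V=\emptyset$, such a pair is $\{u,v\}$ with $u\in U\cap W$ and $v\in V$, and $\psi$ sends it to $u\in W$. Conversely, let $\psi$ be Vietoris continuous, let $x\lhd y$, and take disjoint open sets $U_0\ni x$ and $V_0\ni y$. The neighborhood $\psi^{-1}(U_0)$ of $\{x,y\}$ contains a finite intersection of subbasic sets that contain $\{x,y\}$. Each of these is given by an open set $W$. Intersect $U_0$ with those $W$ that contain $x$, and $V_0$ with those that contain $y$, to get $U$ and $V$. For $u\in U$ and $v\in V$ the pair $\{u,v\}$ lies in each of the subbasic sets, so $\psi(\{u,v\})\in U_0$, which means $u\lhd v$.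
\end{proof}

By (a) and (c), the two readings of continuity agree whenever $\tau\supseteq\tau_\psi$. This covers the question above and conditions (i)--(iii) of Theorem~\ref{thm:sub}. On spaces that are not Hausdorff, Vietoris continuity is weaker: on the indiscrete two-point space it holds trivially and (C) fails. Throughout the paper, ``continuous'' means (C), so a space with a continuous weak selection is Hausdorff.

\begin{lemma}\label{lem:pullback}
If $f\colon X\to Y$ is continuous and injective and $Y$ is weakly orderable, then $X$ is weakly orderable. In particular, subspaces of weakly orderable spaces are weakly orderable.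
\end{lemma}

\begin{proof}
Put $x<x'$ if $f(x)<f(x')$. The open rays at $x$ are the preimages of the open rays at $f(x)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
We first show that $\tau_\psi$ is regular; this is the only place where continuity is used, and countability is not needed for it. It suffices to find, for each subbasic set $O$ and each $x\in O$, an open $U\ni x$ with $\overline U\subseteq O$, since for a finite intersection of subbasic sets we intersect the sets $U$. Let $x\in(\leftarrow,y)_\psi$ and take open $U\ni x$, $V\ni y$ with $U\lhd V$. Then $y\notin\overline U$, because $U\cap V=\emptyset$. Suppose that $z\in\overline U$ and $y\lhd z$. Take open $V'\ni y$ and $W\ni z$ with $V'\lhd W$, and a point $u\in U\cap W$. Then $u\lhd y$ and $y\lhd u$, which is impossible. Hence $\overline U\subseteq(\leftarrow,y)_\psi$. For the rays $(y,\rightarrow)_\psi$ apply this to the reversed tournament, which has the same rays and also satisfies (C).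

Now let $Y$ be countable with at least two points. Then $\tau_\psi$ has a countable subbase. Urysohn's theorem says that a regular $T_1$ second countable space is metrizable, so $\tau_\psi$ is induced by a metric $d$. This metric takes countably many values. For $y\neq z$ pick $r$ with $0<r<d(y,z)$ that is not a value of $d$. The open ball of radius $r$ about $y$ equals the closed ball, so it is a clopen set that contains $y$ and not $z$. List these sets, one for each pair $(y,z)$, as $C_0,C_1,\dots$ (with repetitions if necessary) and put $f=\sum_n 2\cdot3^{-n-1}\chi_{C_n}$. This is a uniform limit of continuous real functions. If $y\neq z$ and $n$ is least with $\chi_{C_n}(y)\ne\chi_{C_n}(z)$, then $|f(y)-f(z)|\ge 2\cdot 3^{-n-1}-3^{-n-1}>0$. Lemma~\ref{lem:pullback} applies to $f\colon Y\to\mathbb R$.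
\end{proof}

\section{Convergent sequences that destroy a linear order}\label{sec:seq}

``Almost all'' means all but finitely many. An infinite subset $A$ of a space \emph{converges} to a point $a$ if every neighborhood of $a$ contains almost all points of $A$. There are two simple configurations that an order with open rays cannot contain: a convergent sequence that is split by a point other than its limit, and a monotone sequence with two subsequences that have different limits.

\begin{lemma}\label{lem:obstruct}
Let $X$ be a space, $N\subseteq X$, and $\prec$ a linear order on $N$. Suppose that one of the following holds.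
\begin{itemize}
\item[(O1)] There are an infinite $A\subseteq N$ converging to a point $a\in X\setminus N$ and a point $m\in N$ such that $\{k\in A:k\prec m\}$ and $\{k\in A:m\prec k\}$ are both infinite.
\item[(O2)] There is a strictly $\prec$-monotone sequence $a_0,b_0,a_1,b_1,\dots$ in $N$ such that $\{a_i:i\in\omega\}$ and $\{b_i:i\in\omega\}$ converge to distinct points $a,b\in X\setminus N$.
\end{itemize}
Then no linear order on $X$ whose open rays are open extends $\prec$.
\end{lemma}

\begin{proof}
Suppose that $<$ is such an order. Under (O1), one of the two open rays at $m$ contains $a$, hence almost all of $A$; but the other ray contains infinitely many points of $A$.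

Under (O2), we may assume that the sequence increases, since reversing both orders preserves the hypotheses. Let $m$ be a term of the sequence. If $a<m$, then the neighborhood $\{x:x<m\}$ of $a$ contains almost all $a_i$, while almost all $a_i$ lie above $m$. So $m<a$, and the same argument with the $b_i$ gives $m<b$. If $a<b$, then the neighborhood $\{x:a<x\}$ of $b$ contains some $b_i$, contrary to $b_i<a$. If $b<a$, then $\{x:b<x\}$ contains some $a_i$, contrary to $a_i<b$.
\end{proof}

We add limits to many sequences at once by a standard construction. Let $D$ be a countably infinite set, $E$ a set disjoint from $D$, and $(H_e)_{e\in E}$ an \emph{almost disjoint} family: each $H_e\subseteq D$ is infinite and $H_e\cap H_{e'}$ is finite for $e\neq e'$. Let $\Lambda(D,(H_e)_{e\in E})$ be the set $D\cup E$ in which $U$ is declared open if $H_e\setminus U$ is finite for every $e\in U\cap E$. These sets are closed under unions and finite intersections. For $e\in E$ and finite $F\subseteq D$ put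
\[
U(e,F)=\{e\}\cup(H_e\setminus F),\qquad U(e)=U(e,\emptyset).
\]

\begin{lemma}\label{lem:psi}
In $\Lambda=\Lambda(D,(H_e)_{e\in E})$ the points of $D$ are isolated, the sets $U(e,F)$ form a neighborhood base at $e$, and $H_e$ converges to $e$. The space $\Lambda$ is separable, first countable, locally compact, Hausdorff, has a base of clopen sets, and is a Moore space. A weak selection on $\Lambda$ is continuous provided that
\begin{itemize}
\item[(C1)] for $d\in D$ and $e\in E$, almost all $h\in H_e$ satisfy $d\lhd h\iff d\lhd e$, and
\item[(C2)] if $e,e'\in E$ and $e\lhd e'$, then $U(e,F)\lhd U(e',F)$ for some finite $F$.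
\end{itemize}
\end{lemma}

\begin{proof}
The sets $\{d\}$ and $U(e,F)$ are open by definition, and an open $U\ni e$ contains $U(e,H_e\setminus U)$. This gives the first three claims. The sets $\{d\}$ and $U(e,F)$ are closed, because they meet $H_{e'}$ in a finite set for every $e'\in E$ outside them; here almost disjointness is used. They are compact, because an open set containing $e$ misses only finitely many points of $U(e,F)$. They separate points: $\{d\}$ separates $d$ from any other point and $U(e)$ separates $e$ from $e'$. So $\Lambda$ is Hausdorff, locally compact, has a base of clopen sets, and is therefore regular. The countable set $D$ is dense because each $H_e$ is infinite.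

Let $F_0\subseteq F_1\subseteq\cdots$ be finite with union $D$. Every finite $F\subseteq D$ lies in some $F_n$, so the sets $U(e,F_n)$ form a countable base at $e$. Let $\mathcal G_n$ consist of the singletons of $D$ and the sets $U(e,F_n)$, $e\in E$. The only member of $\mathcal G_n$ containing $e$ is $U(e,F_n)$, and for $d\in F_n$ the only member containing $d$ is $\{d\}$. So $(\mathcal G_n)$ is a development.

Condition (C) holds for two points of $D$ with singletons as neighborhoods. For $d$ and $e$ use $\{d\}$ and $U(e,F)$, where $F$ contains $d$ and the exceptions in (C1). For two points of $E$ it is (C2).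
\end{proof}

\section{A tournament on $\omega$ that defeats every linear order}\label{sec:tour}

For a set $\Sigma$ of letters, $\Sigma^{<\omega}$ and $\Sigma^\omega$ are the sets of finite and of infinite sequences in $\Sigma$; $|s|\in\omega\cup\{\omega\}$ is the length of $s$, and $s|_n$ is its initial segment of length $n$. We write $2=\{0,1\}$ and give $2^\omega$ the product topology, with basic clopen sets $[\sigma]=\{p\in2^\omega:p|_{|\sigma|}=\sigma\}$.

Let $\lhd$ be a tournament on $\omega$, and suppose that a new point $a$ is added as the limit of $A\subseteq\omega$. Record the relation of $a$ to the old points by $p\in2^\omega$, where $p(m)=1$ means $m\lhd a$. Condition (C1) requires that for each $m$ almost all $k\in A$ satisfy $m\lhd k\iff p(m)=1$. To have as many admissible sequences as possible, we choose a tournament in which every finite pattern is realized.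

\begin{lemma}\label{lem:tour}
There is a tournament $\lhd$ on $\omega$ such that for every $n$ and every $\sigma\in2^n$ there are infinitely many $k\ge n$ with $m\lhd k\iff\sigma(m)=1$ for all $m<n$.
\end{lemma}

\begin{proof}
List $2^{<\omega}$ as $(\sigma_k)_{k\in\omega}$ so that each element occurs infinitely often. For $m<k$ put $m\lhd k$ if $m\ge|\sigma_k|$ or $\sigma_k(m)=1$, and $k\lhd m$ otherwise. Given $\sigma\in2^n$, every $k\ge n$ with $\sigma_k=\sigma$ has the required property.
\end{proof}

\begin{remark}\label{rem:notauto}
The weak selection $\psi$ of this tournament is not $\tau_\psi$-continuous, so the hypothesis in the question is a real restriction. Let $U,V$ be nonempty finite intersections of rays at points below $n$. By Lemma~\ref{lem:tour} there is $u\in U$ with $u\geq n$, and then $v>u$ with $v\in V$ and $v\lhd u$. So $U\lhd V$ fails.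
\end{remark}

Fix the tournament of Lemma~\ref{lem:tour}. For a sequence $p$ of length at least $n$, call $k$ \emph{$n$-close to $p$} if $k\ge n$ and $m\lhd k\iff p(m)=1$ for all $m<n$. Three facts are used constantly: the notion depends only on $p|_n$; an $(n+1)$-close number is $n$-close; and infinitely many $k$ are $n$-close to $p$. An infinite set $A\subseteq\omega$ \emph{tends to $p\in 2^\omega$} if for each $n$ almost all $k\in A$ are $n$-close to $p$. This is the requirement above: for each $m$, almost all $k\in A$ satisfy $m\lhd k$ if $p(m)=1$ and $k\lhd m$ if $p(m)=0$.

For (O2) we add two limits $a$ and $b$, both related to $\omega$ according to the same $p$, and put $a\lhd b$. Then (C2) asks for $\{a\}\cup A\lhd\{b\}\cup B$. This holds if $A\lhd B$, $p=1$ on $A$ (so that $A\lhd\{b\}$) and $p=0$ on $B$ (so that $\{a\}\lhd B$). This explains the form of the main lemma.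

\begin{lemma}\label{lem:dichotomy}
Let $\prec$ be a linear order on $\omega$. At least one of the following holds.
\begin{itemize}
\item[(K1)] There are $p\in2^\omega$, an infinite set $A$ tending to $p$, and $m\in\omega$ such that $\{k\in A:k\prec m\}$ and $\{k\in A:m\prec k\}$ are both infinite.
\item[(K2)] There are $p\in2^\omega$ and a strictly $\prec$-monotone sequence $a_0,b_0,a_1,b_1,\dots$ such that $A=\{a_i:i\in\omega\}$ and $B=\{b_i:i\in\omega\}$ both tend to $p$, $A\lhd B$, $p=1$ on $A$, and $p=0$ on $B$.
\end{itemize}
\end{lemma}

\begin{example}\label{ex:usual}
Let $\prec$ be the usual order $<$. Then (K1) fails, since each $m$ has finitely many predecessors. We build $p$ and the sequence in (K2) together. Let $\rho_0=\emptyset$. Given $\rho_i\in2^{<\omega}$, choose $k_i$ that is $|\rho_i|$-close to $\rho_i$, and let $\rho_{i+1}$ be an extension of $\rho_i$ of length $k_i+1$ with $\rho_{i+1}(k_i)=1$ for even $i$ and $\rho_{i+1}(k_i)=0$ for odd $i$. This is possible because $k_i\ge|\rho_i|$. Put $p=\bigcup_i\rho_i$, $a_i=k_{2i}$ and $b_i=k_{2i+1}$. The sequence $(k_i)$ increases and $k_i$ is $|\rho_i|$-close to $p$, so $A$ and $B$ tend to $p$. For $i<j$ we have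 $k_i<|\rho_j|$, so $k_i\lhd k_j$ if $i$ is even and $k_j\lhd k_i$ if $i$ is odd. Thus each $a_i$ precedes all later terms and each $b_i$ follows all later terms, which gives $A\lhd B$.
\end{example}

In the example, monotonicity came for free. For a general order, the value given to $p(k_i)$ may decide on which $\prec$-side of $k_i$ the later terms fall. In the worst case they fall above $k_i$ exactly when $p(k_i)=1$, that is, $\prec$ imitates $\lhd$ (or exactly when $p(k_i)=0$, and $\prec$ imitates the reverse of $\lhd$). Then no monotone sequence contains terms of both kinds. The proof shows that transitivity of $\prec$ confines this behavior to a meager set of $p$. The property in Lemma~\ref{lem:tour} cannot be dropped: if $\lhd$ were itself a linear order and $\prec$ were $\lhd$, then (K1) would contradict that $A$ tends to $p$, and (K2) would fail because $A\lhd B$ would give $a_0\prec b_0$ and $a_1\prec b_0$, so the sequence would not be monotone.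

\begin{proof}[Proof of Lemma~\ref{lem:dichotomy}]
Assume that (K1) fails. We prove (K2).

\emph{Step 1: each $p$ determines a cut of $(\omega,\prec)$.} Let $p\in2^\omega$ and $m\in\omega$. We claim that there is $n>m$ such that
\begin{itemize}
\item[($\uparrow$)] all $k$ that are $n$-close to $p$ satisfy $m\prec k$, or
\item[($\downarrow$)] all $k$ that are $n$-close to $p$ satisfy $k\prec m$.
\end{itemize}
Otherwise, for each $n>m$ there are $n$-close numbers $k_n\prec m$ and $k_n'\succ m$ (an $n$-close number differs from $m$, being at least $n$). Since $k_n,k_n'\ge n$, the set $A$ of all these numbers has infinitely many points on each side of $m$. It tends to $p$, because $k_n$ and $k_n'$ are $j$-close to $p$ for $n\ge j$. So (K1) holds, a contradiction. The two alternatives cannot both occur, even with different witnesses $n,n'$, because some $k$ is $\max(n,n')$-close to $p$. Let $I(p)$ be the set of $m$ for which ($\uparrow$) occurs and $J(p)=\omega\setminus I(p)$ the set for which ($\downarrow$) occurs.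

The set $I(p)$ is a $\prec$-initial segment. Indeed, if $m'\prec m\in I(p)$ and $n$ is a witness for $m$, then every $k$ that is $\max(n,m'+1)$-close to $p$ satisfies $m'\prec m\prec k$. Moreover, for each $m$ the set $\{p:m\in I(p)\}$ is clopen: a witness $n$ for $m\in I(p)$, or for $m\in J(p)$, is also a witness for every $p'\in[p|_n]$.

\emph{Step 2: both values of $p$ occur close to a typical $p$.} For $n\in\omega$ and $\delta\in2$ let $G_{n,\delta}$ be the set of $p$ for which some $k$ is $n$-close to $p$ and has $p(k)=\delta$. This set is open, since the condition on $k$ depends only on $p|_{k+1}$. It is dense: given $\sigma$ with $|\sigma|=j\ge n$, take $k$ that is $j$-close to $\sigma$; as $k\ge j$, some $p\in[\sigma]$ has $p(k)=\delta$, and $k$ is $n$-close to it.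

\emph{Step 3: imitation of $\lhd$ is meager.} For $n\in\omega$ and $\varepsilon\in2$ let $P_{n,\varepsilon}$ be the set of $p$ such that every $k$ that is $n$-close to $p$ satisfies
\[
k\in I(p)\iff p(k)=\varepsilon .
\]
For each $k$ the condition ``if $k$ is $n$-close to $p$, then the equivalence holds'' is clopen in $p$ by Step~1, so $P_{n,\varepsilon}$ is closed. Suppose it contains $[\sigma]$; lengthening $\sigma$, let $|\sigma|=j\ge n$. Among the infinitely many numbers that are $n$-close to $\sigma$ choose two that are at least $j$, and name them so that $k\prec k'$. Choose $p\in[\sigma]$ with $p(k')=\varepsilon$ and $p(k)=1-\varepsilon$. Then $k'\in I(p)$ and $k\notin I(p)$, although $I(p)$ is an initial segment. So $P_{n,\varepsilon}$ has empty interior.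

By the Baire category theorem, a countable intersection of dense open subsets of the compact metrizable space $2^\omega$ is nonempty. Fix $p$ that lies in every $G_{n,\delta}$ and in no $P_{n,\varepsilon}$, and write $I=I(p)$, $J=J(p)$.

\emph{Step 4: both values of $p$ occur on one side of the cut.} Say that $Q\subseteq\omega$ \emph{accumulates} if for every $n$ some $k\in Q$ is $n$-close to $p$. If $Q_1\cup Q_2$ accumulates, then $Q_1$ or $Q_2$ does: if they fail at $n_1$ and $n_2$, the union fails at $\max(n_1,n_2)$. Partition $\omega$ into four cells:
\[
\begin{array}{c|c}
p^{-1}(1)\cap I & p^{-1}(1)\cap J\\ \hline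
p^{-1}(0)\cap I & p^{-1}(0)\cap J
\end{array}
\]
Since $p\in G_{n,\delta}$ for all $n,\delta$, the union of each row accumulates. Since $p\notin P_{n,\varepsilon}$ for all $n$, the set $(p^{-1}(1-\varepsilon)\cap I)\cup(p^{-1}(\varepsilon)\cap J)$ accumulates, and for $\varepsilon=0,1$ these are the two diagonals. So each row and each diagonal contains an accumulating cell. Two cells on different diagonals form a row or a column. If they form a row, then an accumulating cell of the other row completes a column. In either case there is $K\in\{I,J\}$ such that both $p^{-1}(1)\cap K$ and $p^{-1}(0)\cap K$ accumulate.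

\emph{Step 5: the sequence.} Choose $a_0,b_0,a_1,b_1,\dots$ recursively with $a_i\in p^{-1}(1)\cap K$ and $b_i\in p^{-1}(0)\cap K$. If $F$ is the finite set of terms already chosen, let the next term $k$ be $n$-close to $p$, where $n$ exceeds $|F|$ and all elements of $F$ and is at least as large as a witness from Step~1 for each $m\in F$. Then $m\prec k$ for all $m\in F$ if $K=I$, and $k\prec m$ for all $m\in F$ if $K=J$, so the sequence is strictly monotone. The numbers $n$ tend to infinity, so $A$ and $B$ tend to $p$. Finally, each $m\in F$ is below $n$, so $m\lhd k$ if $m\in A$ and $k\lhd m$ if $m\in B$. As in Example~\ref{ex:usual}, this gives $A\lhd B$.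
\end{proof}

\section{A space with a continuous weak selection that is not weakly orderable}\label{sec:X}

Lemma~\ref{lem:dichotomy} defeats one order at a time, and the sequences chosen for different orders need not be compatible with (C2). We therefore use $2^{\aleph_0}$ almost disjoint copies of $\omega$, the branches of the binary tree, and let the lexicographic order govern the relation between different branches.

Let $\Sigma$ be a linearly ordered set of letters. Two finite or infinite sequences in $\Sigma$ are \emph{comparable} if one is an initial segment of the other (equality is allowed). If $s,t$ are incomparable, there is a least $j$ with $s(j)\neq t(j)$, their \emph{first difference}; $s$ is \emph{left of} $t$, and $t$ is \emph{right of} $s$, if $s(j)<t(j)$. The following is immediate.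
\begin{itemize}
\item[(L)] If $s,t$ are incomparable with first difference $j$, and $s_1,t_1$ are initial segments of $s,t$ of length greater than $j$, then $s_1,t_1$ are incomparable, and $s_1$ is left of $t_1$ if and only if $s$ is left of $t$.
\end{itemize}

Let $N=2^{<\omega}$ and $N_w=\{w|_n:n\in\omega\}$ for $w\in2^\omega$. A linear order on $N$ is a subset of the countable set $N\times N$, so there is a surjection $w\mapsto{\prec_w}$ from $2^\omega$ onto the set of all linear orders on $N$. For each $w$ transfer the restriction of $\prec_w$ to $N_w$ to $\omega$ through the bijection $w|_n\mapsto n$, and apply Lemma~\ref{lem:dichotomy}. Let $W$ be the set of $w$ for which (K1) fails. For $w\notin W$ fix $p_w=p$ and $A$ as in (K1), and put $A_w=\{w|_n:n\in A\}$ and $B_w=\emptyset$. For $w\in W$ fix $p_w=p$, $A$, $B$ as in (K2), and put $A_w=\{w|_n:n\in A\}$ and $B_w=\{w|_n:n\in B\}$.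

Take new points $a_w$ $(w\in2^\omega)$ and $b_w$ $(w\in W)$, let $E_0$ be the set of them, and put $H_{a_w}=A_w$, $H_{b_w}=B_w$. This family is almost disjoint, since $N_w\cap N_v$ is finite for $w\neq v$ and $A_w\cap B_w=\emptyset$. Let
\[
X=\Lambda(N,(H_e)_{e\in E_0}).
\]
Give each point an \emph{address}: $\alpha(s)=s$ for $s\in N$ and $\alpha(a_w)=\alpha(b_w)=w$. Define a tournament on $X$ as follows, for distinct points.
\begin{itemize}
\item[(X1)] If $\alpha(x),\alpha(y)$ are incomparable: $x\lhd y$ if and only if $\alpha(x)$ is left of $\alpha(y)$.
\item[(X2)] If $s,t\in N$ are comparable: $s\lhd t$ if and only if $|s|\lhd|t|$ in the tournament of Lemma~\ref{lem:tour}.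
\item[(X3)] If $s\in N_w$ and $e\in E_0$ has address $w$: $s\lhd e$ if and only if $p_w(|s|)=1$.
\item[(X4)] $a_w\lhd b_w$ for $w\in W$.
\end{itemize}
Each pair falls under exactly one rule. In (X2) the lengths differ because $s\ne t$. A finite sequence comparable with $w\in 2^\omega$ lies in $N_w$, and two comparable infinite sequences are equal.

\begin{proposition}\label{prop:X}
The space $X$ has a base of clopen sets, is not weakly orderable, and the weak selection given by \emph{(X1)--(X4)} is continuous.
\end{proposition}

\begin{proof}
The first claim is part of Lemma~\ref{lem:psi}. Suppose that a linear order on $X$ has open rays that are open. Its restriction to $N$ is $\prec_w$ for some $w$. If $w\notin W$, then $A_w$ converges to $a_w$ and (K1) gives (O1). If $w\in W$, then $A_w$ and $B_w$ converge to $a_w\neq b_w$ and (K2) gives (O2). Both contradict Lemma~\ref{lem:obstruct}.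

We check (C1) and (C2). The elements of $H_e$ are initial segments of $\alpha(e)$, and only finitely many of them have length at most a given $j$. So for pairs with incomparable addresses both conditions follow from (L) and (X1): discard the elements of length at most the first difference. Two kinds of pairs remain.

Let $s\in N_w$ and $\alpha(e)=w$. The set of lengths of elements of $H_e$ tends to $p_w$, so almost all $h\in H_e$ satisfy $|s|\lhd|h|\iff p_w(|s|)=1$. By (X2) and (X3) this reads $s\lhd h\iff s\lhd e$.

Let $w\in W$. Then $U(a_w)\lhd U(b_w)$: we have $A_w\lhd B_w$ by (K2) and (X2); $A_w\lhd\{b_w\}$ and $\{a_w\}\lhd B_w$ by (X3), since $p_w$ is $1$ on the lengths of elements of $A_w$ and $0$ on those of $B_w$; and $a_w\lhd b_w$ by (X4).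
\end{proof}

\section{Making the selection generate the topology}\label{sec:embed}

Proposition~\ref{prop:X} does not yet answer the question. With $\psi$ the selection on $X$, the coarser space $(X,\tau_\psi)$ is again not weakly orderable, but we have not shown that $\psi$ remains continuous for $\tau_\psi$. Instead of coarsening the topology we add points whose rays cut out the open sets. An isolated point $d$ added to $X$ may be placed so that $(\leftarrow,d)\cap X$ is any prescribed clopen set $U$. But $d$ must then be isolated in the generated topology too. This is arranged by adding a $3$-cycle in place of a single point.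

\begin{lemma}\label{lem:cycle}
Let $\psi$ be a weak selection on $Y$ and let $c_i$ $(i\in\mathbb Z_3)$ be points with $c_i\lhd c_{i+1}$. Suppose that every other point $y$ satisfies either $y\lhd c_i$ for all $i$ or $c_i\lhd y$ for all $i$. Then each $c_i$ is isolated in $\tau_\psi$.
\end{lemma}

\begin{proof}
The set $(c_{i-1},\rightarrow)_\psi\cap(\leftarrow,c_{i+1})_\psi$ contains $c_i$. It omits $c_{i-1}$ and $c_{i+1}$, since no point lies in its own rays, and it omits every other $y$, since $c_{i-1}\lhd y\lhd c_{i+1}$ is excluded by hypothesis.
\end{proof}

\begin{proposition}\label{prop:embed}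
Let $\psi$ be a continuous weak selection on $(X,\tau)$, and let $\mathcal U$ be a family of $\tau$-clopen sets with $X\in\mathcal U$ such that $\tau_\psi\cup\mathcal U$ is a subbase of $\tau$. Let $Y$ be the topological sum of $X$ and the discrete space $\mathcal U\times\mathbb Z_3$. Then $\psi$ extends to a continuous weak selection $\varphi$ on $Y$ such that $\tau_\varphi$ is the topology of $Y$.
\end{proposition}

\begin{proof}
Fix a linear order $<$ on $\mathcal U$ with least element $X$. Let $\varphi$ extend $\psi$, and for $x\in X$, $i,j\in\mathbb Z_3$ and $U\neq V$ in $\mathcal U$ put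
\[
x\lhd(U,i)\iff x\in U,\qquad (U,i)\lhd(U,i+1),\qquad (U,i)\lhd(V,j)\iff U<V .
\]
Condition (C) holds for pairs in $X$ because $\psi$ is continuous and $X$ is open in $Y$, and for pairs of added points because they are isolated. For $x\in X$ and $d=(U,i)$ we have $U\lhd\{d\}\lhd X\setminus U$, and $x$ lies in one of the sets $U$, $X\setminus U$. Both are open; this is where clopenness is needed. By Lemma~\ref{lem:basic}(b), $\tau_\varphi$ is contained in the topology of $Y$.

For the converse inclusion, the relation of a point outside $\{U\}\times\mathbb Z_3$ to $(U,i)$ does not depend on $i$, so the added points are $\tau_\varphi$-isolated by Lemma~\ref{lem:cycle}. Next,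
\[
X=\bigcap_{i\in\mathbb Z_3}\big(\leftarrow,(X,i)\big)_\varphi .
\]
Indeed, points of $X$ precede each $(X,i)$; the points $(V,j)$ with $V\neq X$ follow each $(X,i)$ because $X<V$; and $(X,i)$ is not in the ray at itself. So $X\in\tau_\varphi$. Finally $U=X\cap(\leftarrow,(U,0))_\varphi$ for $U\in\mathcal U$, and the $\psi$-rays at $x\in X$ are the intersections of $X$ with the $\varphi$-rays at $x$. Hence $\mathcal U\cup\tau_\psi\subseteq\tau_\varphi$, so $\tau\subseteq\tau_\varphi$. Every open subset of $Y$ is the union of a member of $\tau$ and a set of added points.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]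
Apply Proposition~\ref{prop:embed} to the space $X$ of Proposition~\ref{prop:X}, with $\mathcal U$ the family of all clopen sets. This family is a base of $\tau$, and $\tau_\psi\subseteq\tau$, so the hypothesis holds. The selection $\varphi$ is continuous for the topology of $Y$, which is $\tau_\varphi$. The subspace $X$ is not weakly orderable, so by Lemma~\ref{lem:pullback} neither is $(Y,\tau_\varphi)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sub}]
(iii)$\Rightarrow$(ii) is Proposition~\ref{prop:embed} with $\mathcal U$ the family of all clopen sets, since $X$ is clopen in the sum $Y$. (ii)$\Rightarrow$(i) is trivial. For (i)$\Rightarrow$(iii), let $X\subseteq Y$ with $\tau$ the subspace topology of $\tau_\varphi$, and let $\psi$ be the restriction of $\varphi$ to $[X]^2$. It is $\tau$-continuous: intersect the sets $U,V$ in (C) with $X$. The sets $(y,\rightarrow)_\varphi\cap X$ and $(\leftarrow,y)_\varphi\cap X$, $y\in Y$, form a subbase of $\tau$. For $y\in X$ they are the $\psi$-rays at $y$. For $y\notin X$ they are open and complementary in $X$, hence clopen. So the union of $\tau_\psi$ and the family of clopen sets contains a subbase of $\tau$, and it is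 contained in $\tau$ by Lemma~\ref{lem:basic}(b). The last statement holds because a clopen base and Lemma~\ref{lem:basic}(b) give (iii).
\end{proof}

\section{The separable example}\label{sec:sep}

The space $Y$ in the proof of Theorem~\ref{thm:main} is not separable: it has three isolated points for each of the uncountably many clopen sets $U(a_w)$. In a separable example, the points whose rays cut out the sets $U(e)$ must, with countably many exceptions, be nonisolated, and their own neighborhoods must then be cut out by rays as well. We stay within the spaces $\Lambda(D,(H_e))$, which have all the properties in Theorem~\ref{thm:sharp}(a) by Lemma~\ref{lem:psi}. The $3$-cycles take care of the isolated points and reduce the task to cutting out the sets $U(e)$.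

\begin{lemma}\label{lem:triple}
Let $\theta$ be a continuous weak selection on $Z_0=\Lambda(D,(H_e)_{e\in E})$ such that $U(e)\in\tau_\theta$ for all $e\in E$. Then $Z=\Lambda(D\times\mathbb Z_3,(H_e\times\mathbb Z_3)_{e\in E})$ has a continuous weak selection $\psi$ such that $\tau_\psi$ is the topology of $Z$, and there is a continuous injection $Z_0\to Z$.
\end{lemma}

\begin{proof}
The family $(H_e\times\mathbb Z_3)$ is almost disjoint. Let $\kappa\colon Z\to Z_0$ send $(d,i)$ to $d$ and $e$ to $e$, and let $\iota\colon Z_0\to Z$ send $d$ to $(d,0)$ and $e$ to $e$. Both maps are continuous by the definition of the topologies, since $H_e\setminus U$ finite implies $(H_e\times\mathbb Z_3)\setminus\kappa^{-1}(U)$ finite, and $(H_e\times\mathbb Z_3)\setminus V$ finite implies $H_e\setminus\iota^{-1}(V)$ finite. Define $\psi$ by $(d,i)\lhd(d,i+1)$ and, for $\kappa(y)\neq\kappa(y')$, by $y\lhd_\psi y'\iff\kappa(y)\lhd_\theta\kappa(y')$.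

Distinct points with the same image under $\kappa$ are isolated. If $\kappa(y)\lhd_\theta\kappa(y')$, take open $U\lhd_\theta V$ around these points. Since $U\cap V=\emptyset$, we get $\kappa^{-1}(U)\lhd_\psi\kappa^{-1}(V)$. So $\psi$ is continuous, and $\tau_\psi$ is contained in the topology of $Z$.

The $\kappa$-preimages of the $\theta$-rays at $e\in E$ are the $\psi$-rays at $e$. The preimages of the $\theta$-rays at $d\in D$ are $(\leftarrow,(d,0))_\psi\setminus\{(d,2)\}$ and $((d,0),\rightarrow)_\psi\setminus\{(d,1)\}$, which are in $\tau_\psi$ by Lemma~\ref{lem:basic}(a). Hence $\kappa^{-1}(O)\in\tau_\psi$ for all $O\in\tau_\theta$, and in particular $\{e\}\cup(H_e\times\mathbb Z_3)\in\tau_\psi$. Removing finite sets, we see that all basic neighborhoods of $e$ in $Z$ are in $\tau_\psi$. The points $(d,i)$ are $\tau_\psi$-isolated by Lemma~\ref{lem:cycle}. So $\tau_\psi$ contains a base of $Z$.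
\end{proof}

It remains to enlarge $X$ to a space $Z_0$ as in the lemma. Four considerations dictate the construction.

First, the points of $X$ whose address is comparable with $w$ are those that are on or left of the branch $w$ and also on or right of it. So we add two points $c^1_w,c^2_w$ that order the points off the branch in opposite ways and follow the points on it.

Second, we want $A_w\cup B_w$ and not all of $N_w$. So $c^i_w$ should follow $w|_n$ only when $w|_n\in A_w\cup B_w$. By (C1) the sequence converging to $c^i_w$ must have the same behavior in the limit, so its terms must carry finite approximations both of $w$ and of the set $A_w\cup B_w$. They are therefore taken from a tree of pairs of sequences.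

Third, the neighborhood of $c^i_w$ is a branch of a tree, and two points other than $c^i_w$ are needed to cut it out in the same way. Two copies of the tree offer only one such point for each $w$, so we take three copies, and each is served by the other two.

Fourth, four marker points separate $X$ and the three copies from one another.

\subsection*{The space $Z_0$}
Order the four letters of $2\times2$ linearly and let $T=(2\times2)^{<\omega}$. Write a finite or infinite sequence $t$ in $2\times2$ as $t=(t',t'')$, where $t',t''$ are $0$--$1$ sequences of length $|t|$. For $w\in2^\omega$ define $z_w\in2^\omega$ by $z_w(n)=1\iff w|_n\in A_w\cup B_w$, and let $x_w=(w,z_w)$. Then $x_w\neq x_v$ for $w\ne v$. Take disjoint copies $T^i=\{t^i:t\in T\}$ of $T$ and new points $c^i_w$ for $i=1,2,3$ and $w\in2^\omega$, and new points $s_0,s_1,s_2,s_3$. Put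
\[
Q_0=X,\qquad Q_i=T^i\cup\{c^i_w:w\in2^\omega\}\quad(i=1,2,3),\qquad S=\{s_0,s_1,s_2,s_3\},
\]
\[
D=N\cup T^1\cup T^2\cup T^3\cup S,\qquad E=E_0\cup\{c^i_w:w\in 2^\omega,\ i=1,2,3\}.
\]
Keep $H_e$ for $e\in E_0$ and put $H_{c^i_w}=\{(x_w|_n)^i:n\in\omega\}$. The family $(H_e)_{e\in E}$ is almost disjoint, because distinct branches of $T$ have finite intersection and $N,T^1,T^2,T^3$ are disjoint. Let $Z_0=\Lambda(D,(H_e)_{e\in E})$. The subspace $Q_0$ is the space $X$ of Section~\ref{sec:X}, and $U(e)\subseteq Q_i$ for $e\in E\cap Q_i$.

Points of $Q_0$ keep their addresses $\alpha$. On $Q_1\cup Q_2\cup Q_3$ put $\beta(t^i)=t$ and $\beta(c^i_w)=x_w$. The map $\beta$ is injective on each $Q_i$, and $U(c^i_w)$ is the set of $r\in Q_i$ with $\beta(r)$ comparable with $x_w$.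

\subsection*{The weak selection $\theta$}
For distinct points define $\lhd$ as follows.
\begin{itemize}
\item[(R0)] Inside $Q_0$: rules (X1)--(X4).
\item[(R1)] $q\in Q_0$ and $r\in Q_i$, $i\ge1$. Let $s=\alpha(q)$ and $t=\beta(r)$. If $s$ and $t'$ are incomparable, then $q\lhd r$ if and only if $s$ is left of $t'$ (for $i=1,3$), respectively right of $t'$ (for $i=2$). If $s$ and $t'$ are comparable, then $q\lhd r$, \emph{except} that $r\lhd q$ when $|s|<|t|$ and $t''(|s|)=0$.
\item[(R2)] $r,r'\in Q_i$, $i\ge1$. If $\beta(r),\beta(r')$ are comparable, the point with the shorter address precedes the other (the lengths differ since $\beta$ is injective on $Q_i$). If they are incomparable, the point whose address is on the left precedes the other.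
\item[(R3)] $r\in Q_i$ and $r'\in Q_j$, $1\le i<j\le3$. If $\beta(r),\beta(r')$ are comparable, then $r\lhd r'$. If they are incomparable, then $r\lhd r'$ if and only if $\beta(r)$ is left of $\beta(r')$ (for $(i,j)=(1,3)$), respectively right of $\beta(r')$ (for $(i,j)=(1,2),(2,3)$).
\item[(R4)] $s_i\lhd s_j$ for $i<j$. For $q\in Q_i$: $q\lhd s_i$, and $s_j\lhd q$ for $j\neq i$.
\end{itemize}

\begin{lemma}\label{lem:thetacont}
The weak selection $\theta$ is continuous on $Z_0$.
\end{lemma}

\begin{proof}
We check (C1) and (C2). For $s_j$ and $e\in E\cap Q_i$, all points of $U(e)\subseteq Q_i$ have the same relation to $s_j$ by (R4). Pairs inside $Q_0$ were treated in Proposition~\ref{prop:X}. Every other pair falls under (R1), (R2) or (R3). For every $e\in E$ the addresses of the points of $H_e$ are initial segments of the address of $e$, finitely many of each length, and $H_e$ lies in the same $Q_i$ as $e$. So if the sequences compared by the rule ($\alpha$ and $\beta'$ in (R1), $\beta$ and $\beta$ in (R2), (R3)) are incomparable, then (L) shows that the relation is constant after discarding the points whose address is not longer than the first difference. The pairs with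 comparable sequences and at least one point in $E$ are the following five.

\emph{$s\in N_w$ and $c^i_w$.} Let $r$ be $c^i_w$ or $(x_w|_n)^i$ with $n>|s|$. Then $\beta(r)'$ extends $s$, $|s|<|\beta(r)|$, and $\beta(r)''(|s|)=z_w(|s|)$. By (R1), $s\lhd r\iff z_w(|s|)=1$ for all these $r$.

\emph{$e\in E_0$ with address $w$, and $t^i$ with $t'$ an initial segment of $w$.} If $q$ is $e$ or $w|_n$ with $n\ge|t|$, then $|\alpha(q)|\ge|t|$, so the exception in (R1) does not apply and $q\lhd t^i$.

\emph{$e\in E_0$ with address $w$, and $c^i_w$.} We claim $U(e)\lhd U(c^i_w)$. For $q\in U(e)$ and $r\in U(c^i_w)$ the sequences $\alpha(q)$ and $\beta(r)'$ are initial segments of $w$, hence comparable. The exception requires $|\alpha(q)|<|\beta(r)|$, which fails for $q=e$. For $q=w|_n\in H_e$ it requires $\beta(r)''(n)=z_w(n)=0$, whereas $z_w(n)=1$ because $H_e\subseteq A_w\cup B_w$.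

\emph{$t^i$ with $t$ an initial segment of $x_w$, and $c^j_w$.} Let $r$ be $c^j_w$ or $(x_w|_n)^j$ with $n>|t|$. Then $\beta(r)$ properly extends $t$. So $t^i\lhd r$ if $i=j$ by (R2), $t^i\lhd r$ if $i<j$ by (R3), and $r\lhd t^i$ if $i>j$ by (R3).

\emph{$c^i_w$ and $c^j_w$ with $i<j$.} All addresses in $U(c^i_w)$ and $U(c^j_w)$ are initial segments of $x_w$, so $U(c^i_w)\lhd U(c^j_w)$ by (R3).
\end{proof}

\begin{lemma}\label{lem:cut}
$U(e)\in\tau_\theta$ for every $e\in E$.
\end{lemma}

\begin{proof}
All rays are $\theta$-rays. By (R4), $(\leftarrow,s_j)=Q_j\cup\{s_i:i<j\}$, so $Q_j\in\tau_\theta$ by Lemma~\ref{lem:basic}(a). Fix $w$.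

\emph{The points $c^i_w$.} For $r\in Q_i$, the address $\beta(r)$ is comparable with $x_w$, left of $x_w$, or right of $x_w$. Rule (R3) gives:
\[
\begin{array}{lll}
r\in Q_1: & r\lhd c^2_w\iff\text{comparable or right}, & r\lhd c^3_w\iff\text{comparable or left},\\
r\in Q_2: & c^1_w\lhd r\iff\text{comparable or left}, & r\lhd c^3_w\iff\text{comparable or right},\\
r\in Q_3: & c^1_w\lhd r\iff\text{comparable or right}, & c^2_w\lhd r\iff\text{comparable or left}.
\end{array}
\]
For instance, in the second row and for incomparable addresses, $c^1_w\lhd r$ holds if and only if $x_w$ is right of $\beta(r)$, by the case $(1,2)$, and $r\lhd c^3_w$ holds if and only if $\beta(r)$ is right of $x_w$, by the case $(2,3)$. The orientations in (R3) were chosen so that each row contains both ``left'' and ``right''. Both relations in a row hold exactly when $\beta(r)$ is comparable with $x_w$. Therefore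
\begin{align*}
U(c^1_w)&=Q_1\cap(\leftarrow,c^2_w)\cap(\leftarrow,c^3_w),\\
U(c^2_w)&=Q_2\cap(c^1_w,\rightarrow)\cap(\leftarrow,c^3_w),\\
U(c^3_w)&=Q_3\cap(c^1_w,\rightarrow)\cap(c^2_w,\rightarrow).
\end{align*}

\emph{The points $a_w,b_w$.} Let $O=Q_0\cap(\leftarrow,c^1_w)\cap(\leftarrow,c^2_w)$ and $q\in Q_0$. If $\alpha(q)$ is incomparable with $w$, then by (R1) $q\lhd c^1_w$ requires $\alpha(q)$ to be left of $w$ and $q\lhd c^2_w$ requires it to be right of $w$, so $q\notin O$. If $\alpha(q)=w$, the exception does not apply and $q\in O$. If $q=w|_n$, then $q\in O$ if and only if $z_w(n)=1$. Thus $O=U(a_w)$ for $w\notin W$, and $O=U(a_w)\cup U(b_w)$ for $w\in W$. In the second case (X3) gives $A_w\lhd\{a_w,b_w\}\lhd B_w$, and $a_w\lhd b_w$ by (X4). Hence $U(a_w)=O\cap(\leftarrow,b_w)$ and $U(b_w)=O\cap(a_w,\rightarrow)$.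
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
By Lemmas~\ref{lem:thetacont} and~\ref{lem:cut}, Lemma~\ref{lem:triple} applies to $Z_0$ and $\theta$. It gives a space $Z$ and a continuous weak selection $\psi$ on $Z$ such that $\tau_\psi$ is the topology of $Z$; so $\psi$ is $\tau_\psi$-continuous. By Lemma~\ref{lem:psi}, $Z$ is separable, first countable, locally compact, Hausdorff, has a base of clopen sets, and is a Moore space. The inclusion $X\subseteq Z_0$ followed by the injection $Z_0\to Z$ is a continuous injection of $X$ into $Z$. Since $X$ is not weakly orderable (Proposition~\ref{prop:X}), neither is $(Z,\tau_\psi)$, by Lemma~\ref{lem:pullback}.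
\end{proof}

\begin{thebibliography}{9}

\bibitem{UNAM}
\emph{Universidad Nacional Aut\'onoma de M\'exico},
\texttt{https://ru.dgb.unam.mx/\allowbreak bitstream/\allowbreak 20.500.14330/\allowbreak TES01000659581/\allowbreak 3/\allowbreak 0659581\_A1.pdf}

\end{thebibliography}
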